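# Points of uncountable character in hereditarily paracompact Boolean spaces

## 1. Second category, but never residual

For a topological space $X$ let $Y(X)$ be the set of points of $X$ of uncountable character, and let $Z(X)=X\setminus Y(X)$. Everything below is proved in ZFC.

**Theorem A.** For every uncountable cardinal $\lambda$ there is a hereditarily paracompact Boolean space $X$ such that the set of points of character exactly $\lambda$ is of the second category in $X$. In fact this set meets $O\cap\bigcap_n D_n$ for every nonempty open $O\subseteq X$ and all dense open sets $D_0,D_1,\dots\subseteq X$.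

**Theorem B.** In every hereditarily paracompact Boolean space $X$, each nonempty $G_\delta$-set contains a point of countable character. Hence $Z(X)$ is of the second category in every nonempty open set, so $Y(X)$ is never residual in a nonempty open set.

Theorem A answers, with "yes", the following question, which comes from "Boolean Algebras Whose Ideals Are Disjointly" (doi:10.1515/dema-1985-0106/pdf): does there exist a hereditarily paracompact Boolean space in which the set of all points with uncountable character is of the second category? Theorem B says how far such an example can go.

Let us unpack the words. A *Boolean space* is a compact Hausdorff zero-dimensional space, that is, one with a base of clopen sets. The *character* $\chi(x)$ of a point $x$ is the least cardinality of a neighbourhood base at $x$. A subset of $X$ is of the *first category* if it is a countable union of nowhere dense sets, and of the *second category* otherwise. We say that $M$ is of the second category in an open set $O$ if $M\cap O$ is not a countable union of nowhere dense sets, and $M$ is *residual* in $O$ if $O\setminus M$ is of the first category. A space is *paracompact* if every open cover has a locally finite open refinement,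 and *hereditarily paracompact* if all its subspaces are paracompact.

The "in fact" clause of Theorem A implies second category in every nonempty open set. Let $M$ be the set of points of character $\lambda$ and suppose $M\cap O\subseteq\bigcup_nN_n$ with $N_n$ nowhere dense. The sets $D_n=X\setminus\overline{N_n}$ are dense open, and $O\cap\bigcap_nD_n$ contains no point of $M$, which contradicts the clause. Since $M\subseteq Y(X)$, the set $Y(X)$ is also of the second category in every nonempty open set. Together with Theorem B, in the spaces of Theorem A both $Y(X)$ and $Z(X)$ are of the second category in every nonempty open set.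

There is a third result, Theorem C, which tells exactly when the spaces we use have the properties we want. It needs a definition, so it is stated in Section 3.

Here are small cases to test the words on.

- In the Cantor space $2^\omega$ every point has countable character, so $Y=\emptyset$.
- Let $\kappa$ be uncountable and let $A(\kappa)=\kappa\cup\{\infty\}$ be the one-point compactification of the discrete space $\kappa$. The neighbourhoods of $\infty$ are the sets containing $\infty$ with finite complement. An open set that contains $\infty$ is clopen, and an open set that omits $\infty$ is a disjoint union of clopen singletons. By Lemma 2.1 below, $A(\kappa)$ is hereditarily paracompact. The character of $\infty$ is $\kappa$, but $Y=\{\infty\}$ is nowhere dense.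
- In $2^{\omega_1}$ every point $x$ has uncountable character. Indeed, countably many neighbourhoods of $x$ contain basic neighbourhoods that restrict only countably many coordinates altogether. If $\xi$ is another coordinate, none of them lies inside $\{y:y_\xi=x_\xi\}$. So $Y(X)=X$, and Theorem B says that $2^{\omega_1}$ is not hereditarily paracompact.

The difficulty is the tension between the last two examples. Many points of large character are easy to get, and hereditary paracompactness pushes against them.

## 2. Disjoint clopen decompositions and $G_\delta$-points

We first replace hereditary paracompactness by a property that can be checked by hand.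

**Lemma 2.1.** A Boolean space $X$ is hereditarily paracompact if and only if every open $W\subseteq X$ is a union of pairwise disjoint clopen subsets of $X$.

**Proof.** Suppose every open set is such a union. Then every open subspace is a topological sum of compact Hausdorff spaces, hence paracompact. Let $A\subseteq X$ be arbitrary, covered by sets $A\cap U_i$ with $U_i$ open in $X$. The space $\bigcup_iU_i$ is paracompact, so $\{U_i\}$ has a locally finite open refinement that covers it. The traces of this refinement on $A$ form a locally finite open refinement of $\{A\cap U_i\}$.

Conversely, let $W$ be open and paracompact. For $x\in W$ choose a clopen $C_x$ with $x\in C_x\subseteq W$. Let $\{O_j:j\in J\}$ be a locally finite (in $W$) refinement of $\{C_x:x\in W\}$ by nonempty open sets that cover $W$, and choose $x_j$ with $O_j\subseteq C_{x_j}$. A compact $L\subseteq W$ meets only finitely many $O_k$, because $L$ is covered by finitely many open sets each of which meets only finitely many $O_k$. Taking $L=C_{x_j}$, we see that each $O_j$ meets only finitely many $O_k$.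

Link $j$ with $k$ if $O_j\cap O_k\ne\emptyset$, and split $J$ into connected components. From a given $j$ only finitely many indices are reached in $n$ links, so every component is countable. For a component $J'$ put $E=\bigcup_{j\in J'}O_j$. Sets $E$ from different components are disjoint, and all together they cover $W$, so each $E$ is open and also closed in $W$. For $j\in J'$ the set $C_{x_j}\cap E$ is open in $X$, and it is closed in the compact set $C_{x_j}\subseteq W$. So it is clopen in $X$. Thus $E=\bigcup_{j\in J'}(C_{x_j}\cap E)$ is a countable union of clopen sets $B_0,B_1,\dots$ of $X$, and the sets $B_n\setminus\bigcup_{m<n}B_m$ split $E$ into disjoint clopen pieces. Do this for every component. $\blacksquare$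

In terms of Boolean algebras, an ideal of clopen sets corresponds to its union $W$, and by compactness the ideal consists of all clopen $C\subseteq W$. It is generated by pairwise disjoint elements $V_i$ exactly when $W$ is the disjoint union of the $V_i$, since a compact $C\subseteq W$ is covered by finitely many $V_i$. So Lemma 2.1 is the statement that $X$ is hereditarily paracompact if and only if every ideal of its clopen algebra is generated by pairwise disjoint elements.

A point $x$ is a *$G_\delta$-point* if $\{x\}$ is a countable intersection of open sets.

**Lemma 2.2.** In a Boolean space, a point has countable character if and only if it is a $G_\delta$-point.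

**Proof.** A countable base of open neighbourhoods of $x$ has intersection $\{x\}$, as $X$ is Hausdorff. Conversely let $\{x\}=\bigcap_nO_n$ with $O_n$ open. Choose clopen $C_n$ with $x\in C_n\subseteq O_n$, and make the sequence decreasing by replacing $C_n$ by $C_0\cap\dots\cap C_n$. If $U$ is an open neighbourhood of $x$, the compact set $X\setminus U$ is covered by the increasing open sets $X\setminus C_n$, so $C_n\subseteq U$ for some $n$. Thus the $C_n$ form a base at $x$. $\blacksquare$

We use two more textbook facts. The first is the Baire category theorem: in a compact Hausdorff space a countable intersection of dense open sets is dense. The second concerns $\omega_1$. A subset of $\omega_1$ is *closed unbounded* if it is unbounded and contains all its limit points below $\omega_1$. A set $S\subseteq\omega_1$ is *stationary* if it meets every closed unbounded set. For example, the set of countable limit ordinals is closed unbounded; it is also stationary, because two closed unbounded sets always intersect. The fact (Ulam, Solovay) is that $\omega_1$ has a stationary subset whose complement is also stationary.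

## 3. Spaces of paths through a tree

**Definition.** A *tree* is a partially ordered set $T$ in which $\{s:s<t\}$ is well-ordered for each $t$. It is *rooted* if it has a least element. A *path* is a nonempty downward closed chain. Let $P(T)\subseteq 2^T$ be the set of all paths of a rooted tree $T$, with the topology of $2^T$, and for $t\in T$ let
$$[t]=\{p\in P(T):t\in p\},\qquad {\downarrow}t=\{r:r\le t\},\qquad {\uparrow}t=\{u:u\ge t\}.$$

The conditions "the root is in $p$", "$s\le t\in p$ implies $s\in p$", and "incomparable $s,t$ are not both in $p$" define a closed subset of $2^T$, and this subset is $P(T)$. So $P(T)$ is a Boolean space, and the sets $[t]$ and their complements form a clopen subbase. If $s\le t$ then $[t]\subseteq[s]$; if $s,t$ are incomparable then $[s]\cap[t]=\emptyset$; and ${\downarrow}t\in[t]$, so $[t]\ne\emptyset$.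

A path is well-ordered: if $\emptyset\ne B\subseteq p$ and $b\in B$, the least element of $B\cap{\downarrow}b$ is the least element of $B$. For a path $p$ put
$$\mathrm{succ}(p)=\{s\in T:\{r:r<s\}=p\}.$$
Distinct elements of $\mathrm{succ}(p)$ are incomparable, because if $s<s'$ are both in it, then $s\in\{r:r<s'\}=p=\{r:r<s\}$, which is absurd. If $q\subsetneq p$ are paths, the least element $s$ of $p\setminus q$ lies in $\mathrm{succ}(q)$: everything below $s$ is in $q$, and an element of $q$ is comparable with $s$ but not $\ge s$, since $q$ is downward closed. The *immediate successors* of a node $t$ are the elements of $\mathrm{succ}({\downarrow}t)$.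

For example, if $T$ is a star, that is, a root $0$ with $\kappa$ immediate successors and nothing else, the paths are $\{0\}$ and $p_s=\{0,s\}$. Each $p_s$ is isolated, since $[s]=\{p_s\}$, and $P(T)$ is $A(\kappa)$ with $\infty=\{0\}$. If $T$ is the chain $\omega_1$, the paths are its nonempty initial segments, so they are given by their order types $1,2,\dots,\omega_1$. The set $[\alpha]$ is the set of order types $>\alpha$, so $P(T)$ is the interval $[1,\omega_1]$ with the order topology.

The next three lemmas describe neighbourhoods, characters, and open sets.

**Lemma 3.1.** The sets $[t]\setminus\bigcup_{s\in A}[s]$ with $t\in p$ and $A\subseteq\mathrm{succ}(p)$ finite form a neighbourhood base at $p\in P(T)$.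

**Proof.** They are clopen and contain $p$. Consider a basic neighbourhood $\{p':t_1,\dots,t_n\in p',\ r_1,\dots,r_m\notin p'\}$ of $p$, where $t_i\in p$ and $r_j\notin p$. If $r_j$ is above all elements of $p$, then $p\subsetneq{\downarrow}r_j$, so there is $s_j\in\mathrm{succ}(p)$ with $s_j\le r_j$, and $[r_j]\subseteq[s_j]$. Otherwise some $t'_j\in p$ has $t'_j\not\le r_j$. Also $r_j\not\le t'_j$, because $r_j\notin p$. So $[t'_j]\cap[r_j]=\emptyset$. Let $t$ be the largest of the root, the $t_i$ and the $t'_j$ (finitely many elements of a chain), and let $A$ be the set of the $s_j$. Then $[t]\setminus\bigcup_A[s]$ is contained in the given neighbourhood. $\blacksquare$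

We shall often use that for $t\in p$ and $s\in\mathrm{succ}(p)\setminus A$ we have $[s]\subseteq[t]\setminus\bigcup_{s'\in A}[s']$.

**Lemma 3.2.** If $p$ is a countable path, then $\chi(p)=|\mathrm{succ}(p)|$ when $\mathrm{succ}(p)$ is uncountable, and $\chi(p)\le\omega$ otherwise.

**Proof.** The base of Lemma 3.1 has at most $\max(\omega,|\mathrm{succ}(p)|)$ members, as $p$ is countable. For the lower bound let $\mathcal B$ be a neighbourhood base at $p$. Each $B\in\mathcal B$ contains $[t]\setminus\bigcup_{s\in A_B}[s]$ for some $t\in p$ and finite $A_B\subseteq\mathrm{succ}(p)$, hence $B$ meets $[s]$ for every $s\in\mathrm{succ}(p)\setminus A_B$. Now let $s\in\mathrm{succ}(p)$. The set $P(T)\setminus[s]$ is a neighbourhood of $p$, so it contains some $B\in\mathcal B$, and this forces $s\in A_B$. Therefore $\mathrm{succ}(p)=\bigcup_{B\in\mathcal B}A_B$ and $|\mathrm{succ}(p)|\le|\mathcal B|\cdot\omega$. If $\mathrm{succ}(p)$ is uncountable, this gives $|\mathcal B|\ge|\mathrm{succ}(p)|$. $\blacksquare$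

**Lemma 3.3.** If every node of $T$ has infinitely many immediate successors, every nonempty open subset of $P(T)$ contains some $[u]$.

**Proof.** By Lemma 3.1 the open set contains $[t]\setminus\bigcup_{s\in A}[s]$, where $t\in p$ and $A\subseteq\mathrm{succ}(p)$ is finite for some path $p$. Each $s\in A$ satisfies $s>t$. Its predecessors form a chain, so at most one immediate successor of $t$ is $\le s$. Choose an immediate successor $u$ of $t$ with $u\not\le s$ for all $s\in A$. If $s\le u$ for some $s\in A$, then $t<s\le u$, and since $u$ is an immediate successor of $t$ this forces $s=u$, contrary to $u\not\le s$. So $u$ is incomparable with every $s\in A$, and $[u]\subseteq[t]\setminus\bigcup_A[s]$. $\blacksquare$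

Large character is now easy to arrange: give each node many immediate successors. Category becomes a question about the order.

**Definition.** A subset $E$ of a cone ${\uparrow}t$ is *open* if it is upward closed and *dense* if it is cofinal, that is, for each $v\ge t$ there is $e\in E$ with $e\ge v$. The cone ${\uparrow}t$ is *Baire* if countable intersections of dense open subsets of ${\uparrow}t$ are dense in ${\uparrow}t$.

**Lemma 3.4.** Let every node of $T$ have infinitely many immediate successors, let $D_0,D_1,\dots$ be dense open in $P(T)$, and let $t\in T$. The sets $E_n=\{u\ge t:[u]\subseteq D_n\}$ are dense open in ${\uparrow}t$. Hence, if ${\uparrow}t$ is Baire, there is $u\ge t$ with $[u]\subseteq\bigcap_nD_n$, and in particular ${\downarrow}u\in\bigcap_nD_n$.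

**Proof.** $E_n$ is upward closed, since $[u']\subseteq[u]$ for $u'\ge u$. Let $v\ge t$. The nonempty open set $[v]\cap D_n$ contains some $[u]$ by Lemma 3.3, and ${\downarrow}u\in[u]\subseteq[v]$ gives $u\ge v$. So $u\in E_n$ and $E_n$ is cofinal. If ${\uparrow}t$ is Baire, any $u\in\bigcap_nE_n$ is as required. $\blacksquare$

We can now state the third result, which says that for path spaces both of our demands can be read off the tree.

**Theorem C.** Let $T$ be a rooted tree.

1. $P(T)$ is hereditarily paracompact if and only if $T$ has no uncountable chain.
2. Suppose $T$ has no uncountable chain and every node has uncountably many immediate successors. Then $Y(P(T))$ is of the second category if and only if for some $t\in T$ the cone ${\uparrow}t$ is Baire.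

## 4. Trees that are too short and trees that are too long

We try the obvious trees. Fix an uncountable cardinal $\lambda$, and for an ordinal $\delta$ let $\lambda^{<\delta}$ be the tree of functions from ordinals $<\delta$ to $\lambda$, ordered by extension. If $\delta$ is a limit, each node has $\lambda$ immediate successors.

Start with $T=\lambda^{<\omega}$, the finite sequences. A path is either ${\downarrow}t$ for a finite sequence $t$, or an infinite branch. All paths are countable. By Lemma 3.2, $\chi({\downarrow}t)=\lambda$, while an infinite branch has no successors and has countable character. So $Y(P(T))=\{{\downarrow}t:t\in T\}$, and by Lemma 3.3 this set is dense. But it is of the first category. Put $Y_n=\{{\downarrow}t:t\text{ has length }n\}$. Every nonempty open set contains some $[u]$, and if $v\ge u$ has length greater than $n$, then $[v]\subseteq[u]$ misses $Y_n$. So each $Y_n$ is nowhere dense, and $Y(P(T))=\bigcup_nY_n$.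

What failed is visible in the tree. The sets $E_n=\{t:\text{length of }t\ge n\}$ are dense open with empty intersection. Any countable limit ordinal $\delta$ in place of $\omega$ fails in the same way: take $\delta_0<\delta_1<\cdots$ with supremum $\delta$ and the sets of nodes of length $\ge\delta_n$, which are cofinal since one can extend by zeros.

So take $T=\lambda^{<\omega_1}$. Now every cone is Baire. Given $v\in{\uparrow}t$ and dense open $E_n$, choose $v\le u_0\le u_1\le\cdots$ with $u_n\in E_n$; the union $\bigcup_nu_n$ is a node of $T$, lies above $v$, and lies in all $E_n$. By Lemma 3.4, category is no longer a problem. But hereditary paracompactness is lost, by the following proposition, which is one half of Theorem C(1).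

**Proposition 4.1.** If a rooted tree $T$ has an uncountable chain, then $X=P(T)$ is not hereditarily paracompact.

**Proof.** The downward closure of an uncountable chain is an uncountable path, which is well-ordered. Let $t_\alpha$ $(\alpha<\omega_1)$ be its first $\omega_1$ nodes. The clopen sets $A_\alpha=X\setminus[t_\alpha]$ strictly increase: for $\alpha<\beta$ we have $[t_\beta]\subseteq[t_\alpha]$ and ${\downarrow}t_\alpha\in[t_\alpha]\setminus[t_\beta]$. Suppose $\bigcup_\alpha A_\alpha=\bigsqcup_iV_i$ with $V_i$ nonempty clopen. The union is not compact, since otherwise it would equal some $A_\alpha$; so there are infinitely many $V_i$. Each $V_i$ is compact, so it lies in some $A_\alpha$. Choose countably infinitely many of the $V_i$; the supremum $\beta<\omega_1$ of the corresponding indices satisfies $V_i\subseteq A_\beta$ for all of them. But $A_\beta$ is compact and covered by the disjoint open sets $V_i$, so it meets only finitely many of them. This is a contradiction, and Lemma 2.1 finishes the proof. $\blacksquare$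

The conflict is sharper than these two trees show. Suppose that every node has an immediate successor and every countable chain has an upper bound. Then $T$ has an uncountable chain: choose strictly increasing $t_\alpha$ $(\alpha<\omega_1)$ by recursion, taking an immediate successor at successor steps and an upper bound of $\{t_\beta:\beta<\alpha\}$ at limit steps. So the proof of Baireness that worked for $\lambda^{<\omega_1}$, in which any increasing sequence may be used because all of them have upper bounds, cannot work for the tree we need. We need a tree in which some increasing $\omega$-sequences have no upper bound, so that there are no uncountable chains, and yet for any given dense open sets $E_n$ one can choose a sequence through them that does have an upper bound. Such a tree is built in Section 6. Before that we prove that "no uncountable chain" is enough for hereditary paracompactness.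

## 5. No uncountable chain implies hereditary paracompactness

**Proposition 5.1.** If a rooted tree $T$ has no uncountable chain, then $X=P(T)$ is hereditarily paracompact.

By Lemma 2.1 we have to write an arbitrary open $W\subseteq X$ as a disjoint union of clopen sets. If $W=X$ there is nothing to do, so let $K=X\setminus W\ne\emptyset$ and
$$T_K=\{t\in T:[t]\cap K\ne\emptyset\}.$$
$T_K$ is downward closed and contains the root, and $s\notin T_K$ means $[s]\subseteq W$.

A first attempt is to take all $[s]$ with $s$ minimal in $T\setminus T_K$. These sets are clopen, disjoint, and contained in $W$. But they do not cover $W$: they miss every $w\in W$ with $w\subseteq T_K$. In the star, with $K=\{p_{s_0},p_{s_1}\}$, the point $\{0\}$ is missed. Such a $w$ has a neighbourhood $[t]\setminus\bigcup_A[s]\subseteq W$ with $t\in w$, but there are many possible $t$, and the neighbourhoods chosen for different $w$ overlap. We need a rule for choosing $t$ that depends only on $K$. The idea is to look at the trace $K\cap[t]$, to treat nodes with the same trace as one, and to use the least node with a given trace.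

**Step 1: grouping nodes by their trace on $K$.** This step sets up the classes that will index the pieces. For $t\in T_K$ let $K_t=K\cap[t]\ne\emptyset$, and put $t\sim t'$ if $K_t=K_{t'}$. Equivalent nodes are comparable, since $[t]\cap[t']\ne\emptyset$. If $t\le r\le t'$ are in $T_K$, then $K_{t'}\subseteq K_r\subseteq K_t$. So each class $c$ is a convex chain in $T_K$. By hypothesis $c$ is countable; this is the only place where the hypothesis is used. For a class $c$ put
$$t_c=\min c,\quad K_c=K_t\ (t\in c),\quad q_c=\{r:r\le t\text{ for some }t\in c\},\quad \Sigma_c=\mathrm{succ}(q_c)\cap T_K .$$
Then $q_c\subseteq T_K$ is a path. We note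
$$K_c\subseteq\{q_c\}\cup\bigcup_{s\in\Sigma_c}[s].\tag{5.1}$$
Indeed, if $p\in K_c$ then $p\supseteq c$, so $p\supseteq q_c$. If $p\ne q_c$, the least $s\in p\setminus q_c$ is in $\mathrm{succ}(q_c)$, and $p\in K\cap[s]$ shows $s\in T_K$.

**Step 2: the piece $V_c$ of a class.** Here we define, for each class $c$, a set $V_c\subseteq W\cap[t_c]$ that is a disjoint union of clopen sets.

*Case 1: $q_c\in W$.* By Lemma 3.1, $[t]\setminus\bigcup_{s\in A}[s]\subseteq W$ for some $t\in q_c$ and finite $A\subseteq\mathrm{succ}(q_c)$. If $s\in\mathrm{succ}(q_c)\setminus A$, then $[s]\subseteq[t]\setminus\bigcup_{s'\in A}[s']\subseteq W$, so $s\notin T_K$. Hence $\Sigma_c\subseteq A$ is finite, and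
$$V_c=[t_c]\setminus\bigcup_{s\in\Sigma_c}[s]$$
is clopen. Since $K\cap[t_c]=K_c$, (5.1) gives $V_c\cap K\subseteq\{q_c\}$. As $q_c\notin K$, we get $V_c\subseteq W$.

*Case 2: $q_c\notin W$.* Let
$$V_c=\Big([t_c]\setminus\bigcap_{t\in c}[t]\Big)\ \cup\ \bigcup\{[s]:s\in\mathrm{succ}(q_c)\setminus T_K\}.$$
Since $K\cap[t_c]=K_c\subseteq\bigcap_{t\in c}[t]$, the first part is in $W$. The sets $[s]$ with $s\notin T_K$ are in $W$. They are pairwise disjoint, and disjoint from the first part because $[s]\subseteq\bigcap_{t\in c}[t]$. They lie in $[t_c]$. It remains to split the first part. If $c$ has a maximum $t^*$, the first part is the clopen set $[t_c]\setminus[t^*]$. Otherwise $c$ is a countable well-ordered set without maximum, so it has a cofinal sequence $t_c=t_0<t_1<\cdots$, and the first part is $\bigsqcup_n\big([t_n]\setminus[t_{n+1}]\big)$: a path in $[t_c]$ that omits an element of $c$ omits some $t_{n+1}$, and we take the least such $n$.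

**Step 3: a point of $V_c$ does not leave $c$ inside $T_K$.** This will give disjointness. We claim:
$$\text{if } w\in V_c,\ t'\in w\cap T_K\text{ and } t'\ge t_c,\text{ then } t'\in c.\tag{5.2}$$
Suppose $t'\notin c$. For $t\in c$ we have $\emptyset\ne K_{t'}\subseteq K_{t_c}=K_c\subseteq[t]$, so $t$ and $t'$ lie on a common path and are comparable. If $t'\le t$, then $t_c\le t'\le t$, and convexity gives $t'\in c$, a contradiction. So $t<t'$ for all $t\in c$. Hence $q_c\subsetneq w$, as $t'\in w\setminus q_c$. The least $s\in w\setminus q_c$ is in $\mathrm{succ}(q_c)$ and $s\le t'$, so $s\in T_K$ and therefore $s\in\Sigma_c$. In Case 1, $w\in[s]$ gives $w\notin V_c$. In Case 2, $w\supseteq c$ is not in the first part; and since distinct elements of $\mathrm{succ}(q_c)$ are incomparable, $s$ is the only one in $w$, and $s\in T_K$, so $w$ is not in the second part either. Again $w\notin V_c$, a contradiction.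

**Step 4: the pieces that no class sees.** Along a path in $T_K$ the class may change cofinally often, and nodes just above such a path belong to no $V_c$. We add them by hand. Let $\mathcal Q$ be the set of paths $q\subseteq T_K$ such that no nonempty final segment of $q$ is contained in a single class. Such a $q$ has no last element. For $q\in\mathcal Q$ and $s\in\mathrm{succ}(q)\setminus T_K$ add the piece $[s]$, which is clopen and contained in $W$.

**Step 5: the pieces are disjoint.** There are three kinds of pairs.

- Let $w\in V_c\cap V_{c'}$ with $c\ne c'$. Then $t_c,t_{c'}\in w$ are distinct and comparable, say $t_c<t_{c'}$. By (5.2), $t_{c'}\in c$, which is a contradiction.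
- A node $s$ that indexes an added piece is not in $T_K$, while all its proper predecessors are. So these nodes are minimal in $T\setminus T_K$, hence pairwise incomparable, and the added pieces are pairwise disjoint.
- Let $w\in[s]\cap V_c$ with $s\in\mathrm{succ}(q)\setminus T_K$ and $q\in\mathcal Q$. The elements of $w$ below $s$ form $q\subseteq T_K$, and those $\ge s$ are not in $T_K$. So $w\cap T_K=q$, and $t_c\in q$. By (5.2), all elements of $q$ that are $\ge t_c$ lie in $c$. They form a nonempty final segment of $q$, contrary to $q\in\mathcal Q$.

**Step 6: the pieces cover $W$.** Let $w\in W$ and $w'=w\cap T_K$, which is a path.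

*(i) Some nonempty final segment of $w'$ lies in one class $c$.* Then $t_c\in w$.

If $c\not\subseteq w$, then $w$ contains no element of $\mathrm{succ}(q_c)$, since those are above all of $c$. So $w\in V_c$: in Case 1 by definition, in Case 2 through the first part.

If $c\subseteq w$, then $q_c\subseteq w'$. Also $w'\subseteq q_c$, because every element of $w'$ is below some element of a final segment that lies in $c$. So $w'=q_c$. If $w=q_c$, then $q_c\in W$, so Case 1 applies; $w$ contains $t_c$ and no element of $\mathrm{succ}(q_c)$, so $w\in V_c$. If $w\ne q_c$, the least element $s$ of $w\setminus q_c$ is in $\mathrm{succ}(q_c)$. It is not in $T_K$, because $w\cap T_K=q_c$, and it is the only element of $\mathrm{succ}(q_c)$ in $w$. In Case 1, $w$ contains no element of $\Sigma_c$, so $w\in V_c$. In Case 2, $w\in[s]\subseteq V_c$.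

*(ii) Otherwise $w'\in\mathcal Q$.* We claim that $w'\notin W$. If $w'\in W$, then $[t]\setminus\bigcup_{s\in A}[s]\subseteq W$ for some $t\in w'$ and finite $A\subseteq\mathrm{succ}(w')$. So for each $t'\in w'$ with $t'\ge t$ we get $K_t\subseteq\bigcup_{s\in A}[s]\subseteq[t']$, and hence $K_t=K_{t'}$. Thus a final segment of $w'$ lies in one class, a contradiction. As $w\in W$, it follows that $w\ne w'$. The least $s\in w\setminus w'$ is in $\mathrm{succ}(w')\setminus T_K$, and $w$ lies in the added piece $[s]$.

Discarding empty pieces, $W$ is a disjoint union of clopen sets. $\blacksquare$

Let us run the proof on two examples. In the star take first $K=\{p_{s_0},p_{s_1}\}$. The class of the root is $\{0\}$, its path $\{0\}$ is in $W$, $\Sigma_c=\{s_0,s_1\}$, and Case 1 gives $V_c=[0]\setminus([s_0]\cup[s_1])=W$. With $K=\{p_{s_0}\}$ instead, $0\sim s_0$, the class is $c=\{0,s_0\}$ with $q_c=p_{s_0}\in K$, and Case 2 gives $V_c=[0]\setminus[s_0]=W$.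

The second example shows why $\mathcal Q$ is needed. Let $T$ consist of a chain $t_0<t_1<\cdots$, a node $r_n$ immediately above each $t_n$ (incomparable with $t_{n+1}$), and one node $s$ above all $t_n$. Let $q=\{t_n:n<\omega\}$ and $K=\{{\downarrow}r_n:n<\omega\}\cup\{q\}$. The remaining paths are the ${\downarrow}t_n$, each with the neighbourhood $[t_n]\setminus([t_{n+1}]\cup[r_n])=\{{\downarrow}t_n\}$, and $q\cup\{s\}$, with $[s]=\{q\cup\{s\}\}$. So $K$ is closed. The traces $K_{t_n}$ strictly decrease, so $q\in\mathcal Q$. The classes $\{t_n\}$ fall under Case 1 and give the pieces $\{{\downarrow}t_n\}$; the classes $\{r_n\}$ fall under Case 2 and give empty pieces; and the point $q\cup\{s\}$ is covered only by the added piece $[s]$.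

## 6. Closed bounded subsets of a stationary set

We prove Theorem A. Fix a stationary $S\subseteq\omega_1$ with stationary complement, and an uncountable cardinal $\lambda$. Let $T$ be the set of all functions $f:a\to\lambda$, where $a\subseteq S$ is bounded and closed in $\omega_1$ (possibly empty). Put $f\le g$ if $\operatorname{dom}f$ is an initial segment of $\operatorname{dom}g$ and $g$ extends $f$. The predecessors of $g$ are restrictions of $g$ to initial segments of its well-ordered domain, so they are well-ordered. The empty function is the root.

Why this tree? An uncountable chain would build a closed unbounded subset of $S$, and the stationary complement forbids that. An increasing $\omega$-sequence of nodes with unbounded growth has an upper bound when the supremum of the domains is in $S$, and stationarity of $S$ lets us arrange this for a suitable sequence. Not every sequence is suitable. The limit points of $S$ form a closed unbounded set, so some $\delta\in\omega_1\setminus S$ is a limit point of $S$. Take $\alpha_0<\alpha_1<\cdots$ in $S$ with supremum $\delta$ and let $f_n$ be constantly $0$ on $\{\alpha_0,\dots,\alpha_n\}$. An upper bound of the $f_n$ would have a closed domain containing all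 $\alpha_n$, hence $\delta$, but $\delta\notin S$.

**Step 1: successors.** This step computes the characters. The immediate successors of $f$ are the functions $f\cup\{(\alpha,\xi)\}$ with $\xi<\lambda$ and $\alpha\in S$ larger than all elements of $\operatorname{dom}f$. These are nodes, since adding one point above a closed bounded set keeps it closed and bounded, and the nodes strictly below such a function are exactly those in ${\downarrow}f$. Conversely, if $g>f$ and $\alpha=\min(\operatorname{dom}g\setminus\operatorname{dom}f)$, then $f<f\cup\{(\alpha,g(\alpha))\}\le g$, so an immediate successor has this form. Since $S$ is unbounded, there are $\aleph_1\cdot\lambda=\lambda$ immediate successors. The path ${\downarrow}f$ is countable, because $\operatorname{dom}f$ is countable and has only countably many initial segments. By Lemma 3.2,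
$$\chi({\downarrow}f)=\lambda\quad\text{for all }f\in T.\tag{6.1}$$

**Step 2: no uncountable chain.** This step gives hereditary paracompactness. Let $\mathcal C$ be an uncountable chain and $D=\bigcup_{f\in\mathcal C}\operatorname{dom}f\subseteq S$. The domains of the members of $\mathcal C$ are initial segments of $D$, and they are distinct, because comparable functions with the same domain are equal. A countable set of ordinals has only countably many initial segments, so $D$ is uncountable, hence unbounded in $\omega_1$. Let $\delta<\omega_1$ be a limit point of $D$. Pick $d\in D$ with $d>\delta$ and $f\in\mathcal C$ with $d\in\operatorname{dom}f$. Since $\operatorname{dom}f$ is an initial segment of $D$, it contains all elements of $D$ below $d$, so $\delta$ is a limit point of $\operatorname{dom}f$. As $\operatorname{dom}f$ is closed, $\delta\in\operatorname{dom}f\subseteq D$. So $D$ is a closed unbounded set contained in $S$, and it misses $\omega_1\setminus S$, contradicting stationarity of the complement.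

By Proposition 5.1, $X=P(T)$ is a hereditarily paracompact Boolean space.

**Step 3: every cone is Baire.** This is where stationarity of $S$ enters. It suffices to show: if $E_n\subseteq T$ $(n<\omega)$ are cofinal and upward closed in $T$, then $\bigcap_nE_n$ is cofinal in $T$. The statement for a cone ${\uparrow}t$ follows: given $E_n$ dense open in ${\uparrow}t$, the sets $E_n\cup\{u\in T:u\text{ incomparable with }t\}$ are upward closed and cofinal in $T$, and above a $v\ge t$ their intersection is that of the $E_n$.

Let $f_0\in T$. For $f\in T$, $n<\omega$, $\alpha<\omega_1$ choose $e(f,n,\alpha)\ge f$ in $E_n$ whose domain has an element $>\alpha$. This is possible: first add to $f$ one point of $S$ above $\alpha$ and above $\operatorname{dom}f$, then extend into $E_n$. We iterate this choice $\omega_1$ times, keeping all nodes reached so far. For $\xi<\omega_1$ define countable $N_\xi\subseteq T$ and ordinals $\delta_\xi$ by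
$$N_0=\{f_0\},\qquad \delta_\xi=\sup\{\gamma+1:\gamma\in\operatorname{dom}f,\ f\in N_\xi\},$$
$$N_{\xi+1}=N_\xi\cup\{e(f,n,\delta_\xi):f\in N_\xi,\ n<\omega\},\qquad N_\eta=\bigcup_{\xi<\eta}N_\xi\ \text{ for limit }\eta .$$
By induction each $N_\xi$ is countable, so $\delta_\xi<\omega_1$. Since $N_{\xi+1}$ contains a node whose domain has an element $>\delta_\xi$, we have $\delta_{\xi+1}>\delta_\xi$. At limits $\delta_\eta=\sup_{\xi<\eta}\delta_\xi$. So $\xi\mapsto\delta_\xi$ is strictly increasing and continuous, and $\{\delta_\xi:\xi\text{ a limit}\}$ is closed unbounded. As $S$ is stationary, there is a limit $\eta$ with $\delta_\eta\in S$.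

Choose $\eta_0<\eta_1<\cdots$ with supremum $\eta$ and put $f_{n+1}=e(f_n,n,\delta_{\eta_n})$. Then $f_n\in N_{\eta_n}$ for all $n$: this holds for $n=0$, and if it holds for $n$, then $f_{n+1}\in N_{\eta_n+1}\subseteq N_{\eta_{n+1}}$. So $\operatorname{dom}f_n\subseteq\delta_{\eta_n}\subseteq\delta_\eta$, and $\operatorname{dom}f_{n+1}$ has an element above $\delta_{\eta_n}$. Hence $a=\bigcup_n\operatorname{dom}f_n$ is cofinal in $\delta_\eta$. A limit point $\beta<\delta_\eta$ of $a$ belongs to $a$: some $\operatorname{dom}f_m$ has an element above $\beta$, it is an initial segment of $a$, so $\beta$ is a limit point of the closed set $\operatorname{dom}f_m$ and lies in it. Therefore $a\cup\{\delta_\eta\}$ is closed, bounded, and contained in $S$, and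
$$f=\bigcup_nf_n\cup\{(\delta_\eta,0)\}\in T .$$
For every $n$ we have $f\ge f_{n+1}\in E_n$, so $f\in E_n$. Thus $f_0\le f\in\bigcap_nE_n$.

**Step 4: conclusion.** Let $O\subseteq X$ be nonempty open and let $D_n\subseteq X$ be dense open. By Lemma 3.3 there is $t$ with $[t]\subseteq O$. By Step 3 and Lemma 3.4 there is $u\ge t$ with $[u]\subseteq\bigcap_nD_n$. So ${\downarrow}u\in[u]\subseteq O\cap\bigcap_nD_n$, and $\chi({\downarrow}u)=\lambda$ by (6.1). This is the "in fact" clause, and second category follows as in Section 1. $\blacksquare$

For $\lambda=\aleph_1$ the values of the functions are not needed: the tree of closed bounded $a\subseteq S$ under end-extension already has $\aleph_1$ immediate successors at each node, and Steps 1–4 apply without change.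

## 7. Points of countable character in every nonempty $G_\delta$-set

We prove Theorem B. Let $X$ be a hereditarily paracompact Boolean space.

**Step 1: reduction to one $G_\delta$-point.** Let $x\in\bigcap_nO_n$ with $O_n$ open. Choose clopen $C_n$ with $x\in C_n\subseteq O_n$ and let $H=\bigcap_nC_n$. This is a nonempty closed $G_\delta$-set inside the given set, and it is again a hereditarily paracompact Boolean space. A $G_\delta$-point of $H$ is a $G_\delta$-point of $X$, because $H$ is a $G_\delta$-set, and so it has countable character in $X$ by Lemma 2.2. Therefore it suffices to show that a nonempty hereditarily paracompact Boolean space has a $G_\delta$-point.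

Suppose $X\ne\emptyset$ has none. Then every nonempty closed $G_\delta$-set has at least two points. The natural attempt is to keep cutting: choose clopen $U_\alpha$ for $\alpha<\omega_1$ such that the closed sets $F_\alpha=\bigcap_{\beta<\alpha}U_\beta$ strictly decrease, and look for a contradiction with hereditary paracompactness in the open set $\bigcup_\alpha(X\setminus U_\alpha)$. A strictly decreasing sequence alone gives nothing. In $A(\omega_1)$ the sets $U_\alpha=A(\omega_1)\setminus\{\alpha\}$ give $F_\alpha=\{\infty\}\cup[\alpha,\omega_1)$, strictly decreasing for all $\omega_1$ steps, and the open set $\bigcup_\alpha(X\setminus U_\alpha)=\omega_1$ is the disjoint union of its clopen singletons. There, the set $\{\alpha\}$ cut off at stage $\alpha$ has nothing to do with the sets cut off earlier. So at limit stages we shall cut around a point that is in the closure of what was removed before.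

**Step 2: the construction.** We construct clopen $U_\alpha$ $(\alpha<\omega_1)$ such that, with $F_\alpha=\bigcap_{\beta<\alpha}U_\beta$ (so $F_0=X$) and $G_\alpha=X\setminus U_\alpha$,
$$\emptyset\ne F_\alpha\cap U_\alpha\ne F_\alpha,\tag{7.1}$$
and for every limit $\alpha<\omega_1$
$$G_\alpha\cap(F_\beta\setminus F_\alpha)\ne\emptyset\quad\text{for all }\beta<\alpha.\tag{7.2}$$
By (7.1) the $F_\alpha$ strictly decrease and are nonempty: $F_{\alpha+1}=F_\alpha\cap U_\alpha$, and at limits $F_\alpha=\bigcap_{\beta<\alpha}F_\beta\ne\emptyset$ by compactness. Each $F_\alpha$ is a countable intersection of clopen sets, hence a closed $G_\delta$-set, and so has at least two points. If $\alpha$ is zero or a successor, take $U_\alpha$ clopen containing one of two chosen points of $F_\alpha$ and not the other.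

Let $\alpha$ be a limit. For $\beta<\alpha$ put $L_\beta=\overline{F_\beta\setminus F_\alpha}$. We claim $L_\beta\cap F_\alpha\ne\emptyset$. If not, compactness and $F_\alpha=\bigcap_{\gamma<\alpha}F_\gamma$ give $\gamma$ with $\beta\le\gamma<\alpha$ and $L_\beta\cap F_\gamma=\emptyset$. Since $F_\gamma\setminus F_\alpha\subseteq L_\beta\cap F_\gamma$, we get $F_\gamma=F_\alpha$, which contradicts strict decrease. The nonempty compact sets $L_\beta\cap F_\alpha$ decrease with $\beta$, so there is a point
$$x_\alpha\in F_\alpha\cap\bigcap_{\beta<\alpha}L_\beta .$$
Pick $y\in F_\alpha\setminus\{x_\alpha\}$ and a clopen $G_\alpha$ with $x_\alpha\in G_\alpha\not\ni y$, and let $U_\alpha=X\setminus G_\alpha$. Then $y\in F_\alpha\cap U_\alpha$ and $x_\alpha\in F_\alpha\setminus U_\alpha$, so (7.1) holds. As $G_\alpha$ is a neighbourhood of $x_\alpha\in L_\beta$, it meets $F_\beta\setminus F_\alpha$ for each $\beta<\alpha$, which is (7.2).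

**Step 3: a closing-off argument.** This step plays a disjoint decomposition against (7.2). Let
$$W_\alpha=X\setminus F_\alpha=\bigcup_{\beta<\alpha}G_\beta,\qquad W=\bigcup_{\alpha<\omega_1}W_\alpha .$$
By Lemma 2.1, $W=\bigsqcup_iV_i$ with $V_i$ nonempty and clopen in $X$. A compact subset of $W$ is covered by finitely many $V_i$, and so meets only finitely many. Each $W_\alpha$ is a countable union of clopen sets, so it meets only countably many $V_i$. Each $V_i$ is compact and the $W_\gamma$ are open and increasing, so $V_i$ lies in some $W_\gamma$. Hence for every $\alpha<\omega_1$ there is $g(\alpha)$ with $\alpha<g(\alpha)<\omega_1$ such that every $V_i$ meeting $W_\alpha$ is contained in $W_{g(\alpha)}$.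

Let $\alpha_0=0$, $\alpha_{n+1}=g(\alpha_n)$, and let $\alpha=\sup_n\alpha_n$, a limit ordinal. Since $W_\alpha=\bigcup_nW_{\alpha_n}$, every $V_i$ that meets $W_\alpha$ meets some $W_{\alpha_n}$ and so is contained in $W_{\alpha_{n+1}}$. The clopen set $G_\alpha\subseteq W$ is covered by finitely many $V_i$. Those among them that meet $W_\alpha$ all lie in one $W_\gamma$, where $\gamma=\alpha_m<\alpha$ for some $m$. So $G_\alpha\cap W_\alpha\subseteq W_\gamma$, which says that
$$G_\alpha\cap(F_\gamma\setminus F_\alpha)=\emptyset .$$
This contradicts (7.2) with $\beta=\gamma$. So $X$ has a $G_\delta$-point, and the first sentence of Theorem B is proved.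

**Step 4: the category consequence.** Let $O\ne\emptyset$ be open and suppose $Z(X)\cap O\subseteq\bigcup_nN_n$ with $N_n$ nowhere dense. The set $O\setminus\bigcup_n\overline{N_n}=O\cap\bigcap_n(X\setminus\overline{N_n})$ is a $G_\delta$-set, it is nonempty by the Baire category theorem, and it contains no point of $Z(X)$. This contradicts the first sentence of Theorem B. So $Z(X)$ is of the second category in every nonempty open set. Since $O\setminus Y(X)=Z(X)\cap O$, the set $Y(X)$ is not residual in $O$. $\blacksquare$

## 8. The Baire criterion for path spaces

We prove Theorem C. Part 1 is Propositions 4.1 and 5.1. For part 2, suppose that $T$ has no uncountable chain and every node has uncountably many immediate successors, and let $X=P(T)$. All paths are chains, hence countable, so Lemma 3.2 applies to every path.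

**Step 1: a Baire cone gives second category.** Let ${\uparrow}t$ be Baire, and suppose $Y(X)\subseteq\bigcup_nN_n$ with $N_n$ nowhere dense. The sets $D_n=X\setminus\overline{N_n}$ are dense open. By Lemma 3.4 there is $u\ge t$ with ${\downarrow}u\in\bigcap_nD_n$. By Lemma 3.2, $\chi({\downarrow}u)=|\mathrm{succ}({\downarrow}u)|$ is uncountable, so ${\downarrow}u\in Y(X)\cap\bigcap_nD_n=\emptyset$, a contradiction.

**Step 2: collecting local failures of Baireness.** For the converse, suppose no cone is Baire. We want to combine the failures in different cones into one sequence of dense open subsets of $T$, as the sets of nodes of length $\ge n$ did in $\lambda^{<\omega}$. Call $a\in T$ *bad* if there are dense open $E_n(a)\subseteq{\uparrow}a$ $(n<\omega)$ with $\bigcap_nE_n(a)=\emptyset$.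

If $a$ is bad and $b\ge a$, then $b$ is bad: the sets $E_n(a)\cap{\uparrow}b$ are upward closed, have empty intersection, and are cofinal in ${\uparrow}b$, since any $v\ge b$ has some $e\ge v$ in $E_n(a)$. Moreover, every $t$ has a bad $t'\ge t$. Indeed, since ${\uparrow}t$ is not Baire, there are dense open $E_n\subseteq{\uparrow}t$ whose intersection is not dense, so $\bigcap_nE_n\cap{\uparrow}t'=\emptyset$ for some $t'\ge t$; restrict the $E_n$ to ${\uparrow}t'$.

Let $A$ be the set of minimal bad nodes. It is an antichain, and every bad node is above a member of $A$, because predecessors are well-ordered. For each $a\in A$ fix sets $E_n(a)$ as above, and put $E_n=\bigcup_{a\in A}E_n(a)$. Then $E_n$ is cofinal in $T$: given $t$, choose a bad $t'\ge t$, then $a\in A$ with $a\le t'$, and then $e\ge t'$ in $E_n(a)$.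

**Step 3: $Y(X)$ is of the first category.** Let $D_n=\bigcup_{u\in E_n}[u]$, an open set. It is dense: by Lemma 3.3 a nonempty open set contains some $[v]$, and there is $u\ge v$ in $E_n$, so $[u]\subseteq[v]\cap D_n$. Let $p\in\bigcap_nD_n$, say $u_n\in p\cap E_n$, and let $a_n\in A$ with $u_n\in E_n(a_n)$. Then $a_n\le u_n$, so $a_n\in p$. As $p$ is a chain and $A$ is an antichain, all $a_n$ are one and the same $a$, and $u_n\in E_n(a)$ for all $n$. If $p\in Y(X)$, then $\mathrm{succ}(p)\ne\emptyset$ by Lemma 3.2. Any $s\in\mathrm{succ}(p)$ is above all $u_n$, and $E_n(a)$ is upward closed, so $s\in\bigcap_nE_n(a)=\emptyset$, a contradiction. Thus $Y(X)\cap\bigcap_nD_n=\emptyset$, that is, $Y(X)\subseteq\bigcup_n(X\setminus D_n)$, a countable union of nowhere dense sets. So $Y(X)$ is of the first category. $\blacksquare$
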